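\title{Br\"uck's conjecture and the growth of solutions of $F'=e^{h}F+P$}

\begin{abstract}
We prove Br\"uck's conjecture: if a non-constant entire function $f$ and its derivative share a finite value $a$, counting multiplicities, and the hyper-order of $f$ is neither infinite nor a positive integer, then $(f'-a)/(f-a)$ is a non-zero constant. The proof rests on a sharp growth theorem. If $h$ is a non-constant entire function and $P\not\equiv0$ is a polynomial, then every entire solution of $F'=e^hF+P$ satisfies $\log\log M(r,F)\sim M(r,h)$ outside a set of finite logarithmic measure. The lower bound is obtained by using $h$ itself as a local coordinate, in which the equation is close to $G'=e^vG+\mathrm{const}$, and by evaluating a contour integral whose limit is $2\pi i$.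
\end{abstract}

\section{Shared values and a linear differential equation}\label{sec:intro}

Two entire functions $f$ and $g$ \emph{share the value $a\in\mathbb C$ CM} (counting multiplicities) if $f-a$ and $g-a$ have the same zeros with the same multiplicities. How much does it say about $f$ that it shares a single value with its own derivative?

The condition is a differential equation in disguise. Let $f$ be non-constant and let $f,f'$ share $a$ CM. Then $f'\not\equiv a$: for $a=0$ because $f$ is non-constant, and for $a\ne0$ because $f'\equiv a$ would make $f-a$ a linear function with one zero while $f'-a$ vanishes everywhere. So $(f'-a)/(f-a)$ is entire and has no zeros, and there is an entire function $h$, unique up to an additive multiple of $2\pi i$, with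
\begin{equation}\label{eq:share}
f'-a=e^{h}(f-a),\qquad\text{that is,}\qquad F'=e^hF+a\quad\text{for } F=f-a .
\end{equation}
Conversely, if an entire function $f\not\equiv a$ satisfies \eqref{eq:share}, then $f$ and $f'$ share $a$ CM, since $e^h$ has no zeros. If $h$ is constant and $e^h=c$, the solutions are
\begin{equation}\label{eq:const}
f(z)=a-\frac ac+Ce^{cz}.
\end{equation}
These are not the only examples: $f=\exp(e^z)$ satisfies $f'=e^zf$, so $f$ and $f'$ share $0$ (neither has a zero), and the quotient $e^z$ is not constant. This function grows doubly exponentially, and one is led to ask which rates of growth leave only the functions \eqref{eq:const}.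

For an entire function $u$ put
\[
M(r,u)=\max_{|z|=r}|u(z)|,\qquad A(r,u)=\max_{|z|=r}\operatorname{Re}u(z),
\]
and let $T(r,u)=\frac1{2\pi}\int_0^{2\pi}\log^+|u(re^{i\theta})|\,d\theta$ be the Nevanlinna characteristic. The \emph{hyper-order} of a non-constant entire function $u$ is
\[
\sigma_2(u)=\limsup_{r\to\infty}\frac{\log\log T(r,u)}{\log r}.
\]
One may replace $T(r,u)$ by $\log M(r,u)$ here (see \eqref{eq:sigmaM} below), so the hyper-order measures the exponent on the third floor: $\exp(z^n)$ has hyper-order $0$, $\exp(\exp z^n)$ has hyper-order $n$, and $\exp(\exp(\exp z))$ has hyper-order $\infty$.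

For $a=0$ the solutions of \eqref{eq:share} are $f=Ce^{k}$ with $k'=e^h$. Such a function is roughly a double exponential of $h$, so its hyper-order should be the degree of $h$ if $h$ is a polynomial and $\infty$ otherwise. If the same holds for $a\neq0$, then a hyper-order outside $\{1,2,\dots\}\cup\{\infty\}$ forces $h$ to be constant. This is Br\"uck's conjecture, which we take in the form stated in \cite{problem}. It is known to hold when $a=0$, when $f$ has finite order, and when $\sigma_2(f)<\frac12$. We prove it in general.

\begin{theorem}[Br\"uck's conjecture]\label{thm:bruck}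
Let $f$ be a non-constant entire function such that $f$ and $f'$ share a finite value $a$ CM, and suppose that $\sigma_2(f)$ is neither $\infty$ nor a positive integer. Then $\dfrac{f'-a}{f-a}=c$ for some constant $c\neq0$.
\end{theorem}

For $a\ne0$ the solutions of \eqref{eq:share} are $F=e^{k}\bigl(C+a\int_0^ze^{-k}\bigr)$, and the second factor can be very small exactly where the first is very large. The main work is to show that this cancellation cannot reduce the maximum modulus. A set $E\subset[1,\infty)$ has \emph{finite logarithmic measure} if $\int_Edr/r<\infty$.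

\begin{theorem}[Sharp growth]\label{thm:growth}
Let $h$ be a non-constant entire function, $P\not\equiv0$ a polynomial, and $F$ an entire function with
\begin{equation}\label{eq:ode}
F'=e^hF+P .
\end{equation}
Then there is a set $E\subset[1,\infty)$ of finite logarithmic measure such that
\[
\log\log M(r,F)=(1+o(1))\,M(r,h)=(1+o(1))\,A(r,h)\qquad(r\to\infty,\ r\notin E).
\]
If $h$ is a polynomial, no exceptional set is needed. Consequently $\sigma_2(F)=\deg h$ if $h$ is a polynomial, and $\sigma_2(F)=\infty$ if $h$ is transcendental.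
\end{theorem}

Theorem~\ref{thm:growth} gives a full description of the functions that share a value with their derivative.

\begin{theorem}[Classification]\label{thm:class}
Let $a\in\mathbb C$.
\begin{itemize}
\item[(a)] Let $f$ be a non-constant entire function such that $f$ and $f'$ share $a$ CM. Then $f'-a=e^h(f-a)$ with $h$ entire, and exactly one of the following holds:
\begin{itemize}
\item[(i)] $h$ is constant, $e^h=c$, $f=a-\frac ac+Ce^{cz}$ with $C\ne0$, and $\sigma_2(f)=0$;
\item[(ii)] $h$ is a polynomial of degree $n\ge1$ and $\sigma_2(f)=n$;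
\item[(iii)] $h$ is transcendental and $\sigma_2(f)=\infty$.
\end{itemize}
\item[(b)] For $f$ as in (a),
\[
\frac{f'-a}{f-a}\ \text{is constant}\iff\liminf_{r\to\infty}\frac{\log\log M(r,f)}{r}=0 .
\]
\item[(c)] Every non-constant entire function $h$ occurs in (a) for some $f$. Hence every value in $\{1,2,\dots\}\cup\{\infty\}$ occurs as $\sigma_2(f)$ with $(f'-a)/(f-a)$ non-constant, and the hypothesis on $\sigma_2$ in Theorem~\ref{thm:bruck} cannot be weakened.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:bruck} is contained in part (a): its hypothesis excludes (ii) and (iii). Part (b) describes a gap in the possible growth. Either $\log M(r,f)=O(r)$, or $\log\log M(r,f)\ge\varepsilon r$ for some $\varepsilon>0$ and all large $r$. For $a=0$ the functions $f=\exp(e^{\varepsilon z})$, for which $\log\log M(r,f)=\varepsilon r$ and $f'/f=\varepsilon e^{\varepsilon z}$, show that $\varepsilon$ can be arbitrarily small.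

Since Theorem~\ref{thm:growth} allows a polynomial $P$, the shared value may be replaced by a shared polynomial $Q$; sharing $Q$ CM means that $f-Q$ and $f'-Q$ have the same zeros with the same multiplicities.

\begin{theorem}[Shared polynomial]\label{thm:poly}
Let $Q\not\equiv0$ be a polynomial and $f$ a non-constant entire function with $f\not\equiv Q$ and $f'\not\equiv Q$, such that $f$ and $f'$ share $Q$ CM. If $\sigma_2(f)$ is neither $\infty$ nor a positive integer, then $(f'-Q)/(f-Q)$ is a non-zero constant.
\end{theorem}

Section~\ref{sec:facts} collects the facts on growth that we use, Section~\ref{sec:model} treats the case $h(z)=z$ by hand, Section~\ref{sec:growth} proves Theorem~\ref{thm:growth}, and Section~\ref{sec:class} proves Theorems~\ref{thm:class} and~\ref{thm:poly}.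

\section{Growth of entire functions}\label{sec:facts}

By the maximum principle, $M(r,u)$ and $A(r,u)$ are non-decreasing in $r$ and bound $|u|$ and $\operatorname{Re}u$ on the whole disk $|z|\le r$. Also $A(r,u)\le M(r,u)$ and $\log M(r,e^u)=A(r,u)$. It is convenient to write $\deg u=\infty$ when $u$ is transcendental.

\subsection*{Characteristic and maximum modulus}
For entire $u$ one has the standard inequalities $T(r,u)\le\log^+M(r,u)\le3T(2r,u)$. If $u$ is non-constant, all three quantities tend to $\infty$, so $\log\log(3T(2r,u))=\log\log T(2r,u)+o(1)$; since $\log 2r\sim\log r$,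
\begin{equation}\label{eq:sigmaM}
\sigma_2(u)=\limsup_{r\to\infty}\frac{\log\log\log M(r,u)}{\log r}.
\end{equation}

\subsection*{Real part and coefficients}
Let $u(z)=\sum a_nz^n$ be entire. For $n\ge1$,
\[
a_nr^n=\frac1\pi\int_0^{2\pi}\operatorname{Re}u(re^{i\theta})\,e^{-in\theta}\,d\theta=-\frac1\pi\int_0^{2\pi}\bigl(A(r,u)-\operatorname{Re}u(re^{i\theta})\bigr)e^{-in\theta}\,d\theta .
\]
The bracket is non-negative with mean value $A(r,u)-\operatorname{Re}u(0)$, so
\begin{equation}\label{eq:coeff}
|a_n|r^n\le2A(r,u)-2\operatorname{Re}u(0)\qquad(n\ge1).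
\end{equation}
Thus $M(r,u)\ge A(r,u)\ge\frac12|a_n|r^n+\operatorname{Re}u(0)$ for every $n\ge1$, while $M(r,u)=O(r^{\deg u})$ for a polynomial. For non-constant $u$ this gives a constant $c>0$ with
\begin{equation}\label{eq:A}
M(r,u)\ge A(r,u)\ge cr\ \ (r\text{ large}),\qquad\lim_{r\to\infty}\frac{\log A(r,u)}{\log r}=\lim_{r\to\infty}\frac{\log M(r,u)}{\log r}=\deg u .
\end{equation}

\subsection*{Sets of finite logarithmic measure}
If $E$ has finite logarithmic measure, then $\int_{E\cap[r/2,r]}ds/s\to0$, while $\int_{r/2}^rds/s=\log2$. Hence $[r/2,r]\setminus E\neq\emptyset$ for all large $r$; in particular the complement of $E$ is unbounded.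

\subsection*{Behavior near a point of maximum modulus}
Let $h(z)=\sum a_nz^n$ be transcendental. Its \emph{maximum term} is $\mu(r)=\max_n|a_n|r^n$, and its \emph{central index} $\nu(r)$ is the largest $n$ for which the maximum is attained. Then $\mu(r)\le M(r,h)$ by Cauchy's estimate, $\mu(r)\to\infty$, the function $\nu$ is a non-decreasing step function tending to $\infty$, and $\log\mu(r)-\log\mu(r_0)=\int_{r_0}^r\nu(s)\,ds/s$. The Wiman--Valiron theorem says that near a point of maximum modulus, $h$ behaves like a monomial of degree $\nu(r)$.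

\begin{theorem}[Wiman--Valiron; see \cite{Hayman}]\label{thm:WV}
Let $h$ be a transcendental entire function with central index $\nu(r)$, and let $\frac12<\gamma<1$. There is a set $E_0$ of finite logarithmic measure such that, if $|z_r|=r\notin E_0$ and $|h(z_r)|=M(r,h)$, then
\[
h(z)=(z/z_r)^{\nu(r)}h(z_r)(1+o(1))
\]
uniformly for $|z-z_r|\le r\,\nu(r)^{-\gamma}$, as $r\to\infty$, $r\notin E_0$.
\end{theorem}

We use this in a form that treats polynomials and transcendental functions alike: after the substitution $z=z_re^{t/N}$, the function $h$ looks like a multiple of $e^t$.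

\begin{lemma}\label{lem:WV}
Let $h$ be a non-constant entire function. There are a set $E\subset[1,\infty)$ of finite logarithmic measure, empty if $h$ is a polynomial, and integers $N=N(r)\ge1$ with the following properties. For large $r\notin E$ we have $N\le(\log M(r,h))^2$. If $|z_r|=r$ and $|h(z_r)|=M(r,h)$, then for each fixed $T>0$
\[
h(z_re^{t/N})=h(z_r)e^t(1+o(1))\quad\text{uniformly for }|t|\le T,\qquad r\to\infty,\ r\notin E .
\]
\end{lemma}

\begin{proof}
If $h$ is a polynomial with leading term $c_nz^n$, take $N=n$. Both $|z_r|$ and $|z_re^{t/n}|\ge re^{-T}$ tend to $\infty$, so $h(z)=c_nz^n(1+o(1))$ applies at both points, and the quotient is $e^t(1+o(1))$.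

Let $h$ be transcendental, fix $\gamma\in(\frac12,1)$, and take $N=\nu(r)$ (and $N=1$ for the bounded set of $r$ with $\nu(r)=0$). For $|t|\le T$ and $N\geq T$ we have $|z_re^{t/N}-z_r|\le2rT/N$, and this is at most $rN^{-\gamma}$ once $N^{1-\gamma}\ge2T$. Since $(e^{t/N})^N=e^t$, the asymptotic formula follows from Theorem~\ref{thm:WV} for $r\notin E_0$. For the bound on $N$, choose $r_0\ge1$ with $\log\mu(r_0)\ge1$ and let $E_1=\{r\ge r_0:\nu(r)>(\log\mu(r))^2\}$. The substitution $y=\log\mu(r)$, $dy=\nu(r)\,dr/r$, gives
\[
\int_{E_1}\frac{dr}r\le\int_{r_0}^\infty\frac{\nu(r)}{(\log\mu(r))^2}\,\frac{dr}r\le\int_1^\infty\frac{dy}{y^2}=1 .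
\]
For $r\ge r_0$, $r\notin E_1$, we have $N\le(\log\mu(r))^2\le(\log M(r,h))^2$. Take $E=(E_0\cup E_1)\cap[1,\infty)$.
\end{proof}

\section{The model equation $F'=e^zF+a$}\label{sec:model}

Take $h(z)=z$ and $P\equiv a\ne0$. The equation is $(Fe^{-e^z})'=ae^{-e^z}$, so
\begin{equation}\label{eq:modelsol}
F(z)=e^{e^z}\Bigl(C+a\int_0^ze^{-e^s}\,ds\Bigr).
\end{equation}
Here $M(r,h)=r$, and Theorem~\ref{thm:growth} predicts $\log\log M(r,F)\sim r$. One would look for large values of $F$ on the positive real axis, where $e^{e^z}$ is largest. There the cancellation mentioned in the introduction does occur. For $C=-a\int_0^\infty e^{-e^s}ds$ and $x>0$, the substitution $u=e^s$ gives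
\[
|F(x)|=|a|\,e^{e^x}\int_{e^x}^\infty\frac{e^{-u}}u\,du\le|a|\,e^{e^x}e^{-x}\int_{e^x}^\infty e^{-u}\,du=|a|e^{-x},
\]
so this solution tends to $0$ along the positive axis. But $e^{e^z}$ is equally large on the parallel line $\operatorname{Im}z=2\pi$, and one constant $C$ cannot produce cancellation on both lines.

\begin{proposition}\label{prop:model}
Let $a\neq0$ and let $F$ be entire with $F'=e^zF+a$. Then
\[
F(z+2\pi i)-F(z)=2\pi i\,a\,e^{e^z},
\]
and $\log\log M(r,F)\ge r-o(1)$ as $r\to\infty$.
\end{proposition}

\begin{proof}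
As $s$ runs along the segment from $z$ to $z+2\pi i$, the point $u=e^s$ runs once around the circle $|u|=|e^z|$. Hence, by \eqref{eq:modelsol} and the periodicity of $e^{e^z}$,
\begin{equation}\label{eq:residue}
\bigl(F(z+2\pi i)-F(z)\bigr)e^{-e^z}=a\int_z^{z+2\pi i}e^{-e^s}\,ds=a\oint\frac{e^{-u}}{u}\,du=2\pi i\,a .
\end{equation}
Put $x=\sqrt{r^2-4\pi^2}=r-o(1)$. Both $x$ and $x+2\pi i$ lie in the disk $|z|\le r$, and at one of them $|F|\ge\pi|a|e^{e^x}$. So $\log M(r,F)\ge e^x+\log(\pi|a|)$.
\end{proof}

This proof uses exact periodicity, which a general equation lacks. It can be arranged so as to survive a perturbation. For large $X$, let $\Gamma$ be the path from $X$ to $0$, then to $2\pi i$, then to $X+2\pi i$ (Figure~\ref{fig:strip}, right), and integrate $(Fe^{-e^z})'=ae^{-e^z}$ along $\Gamma$. On the two horizontal sides the integrand has modulus $|a|e^{-e^x}$, where $x=\operatorname{Re}z$; it decays doubly exponentially, so the value of the integral is decided on a bounded part of $\Gamma$. Now consider a perturbed equation $G'=q(v)e^vG+g(v)$ with integrating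 factor $e^{-H}$, $H'=qe^v$. To repeat the argument we need two things of different precision:
\begin{itemize}
\item[(1)] on bounded parts of the strip, $q\approx1$ and $g\approx$ const, so that the integral is close to that of the model;
\item[(2)] along the whole length of the strip, only $\operatorname{Re}q\ge\kappa>0$ and crude upper bounds, so that $\operatorname{Re}H$ grows like $\kappa e^x$ on the horizontal sides.
\end{itemize}
Property (2) makes the far parts of $\Gamma$ negligible in the integral, and it makes $|e^{H}|\ge\exp(\kappa(e^X-1))$ at the endpoints. The factor $\kappa$ costs only an additive constant in $\log\log$.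

\section{Proof of the growth theorem}\label{sec:growth}

\subsection{The upper bound}
This bound holds for all large $r$ and also for $P\equiv0$.

\begin{lemma}\label{lem:upper}
Let $h$ be a non-constant entire function, $P$ a polynomial (possibly zero), and $F\not\equiv0$ an entire solution of \eqref{eq:ode}. Then $F$ is transcendental and
\[
\log\log M(r,F)\le(1+o(1))A(r,h)\qquad(r\to\infty).
\]
\end{lemma}

\begin{proof}
If $F$ were a polynomial, $e^h=(F'-P)/F$ would be an entire rational function without zeros, hence constant. Put $k(z)=\int_0^ze^h$. Then $(Fe^{-k})'=Pe^{-k}$, so $F=e^k\bigl(F(0)+\int_0^zPe^{-k}\bigr)$. For $|z|\le r$ we have $|k(z)|\le re^{A(r,h)}=:R$, and therefore $M(r,F)\le e^{R}\bigl(|F(0)|+rM(r,P)e^{R}\bigr)$. Thus $\log M(r,F)\le2R+O(\log r)\le3R$ for large $r$, because $R\ge r$ by \eqref{eq:A}. Taking logarithms, $\log\log M(r,F)\le A(r,h)+\log3r$, and $\log 3r=o(A(r,h))$ by \eqref{eq:A}.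
\end{proof}

\subsection{The lower bound}
Let $h,P,F$ be as in Theorem~\ref{thm:growth}, and let $E$ and $N(r)$ be given by Lemma~\ref{lem:WV}.

\begin{proposition}\label{prop:lower}
For each $\delta\in(0,\frac18)$ and all large $r\notin E$,
\[
\log\log M(r,F)\ge(1-4\delta)M(r,h).
\]
\end{proposition}

The idea is to use $w=h(z)$ as the independent variable. If $z=\varphi(w)$ is a branch of the inverse of $h$, then \eqref{eq:ode} becomes
\begin{equation}\label{eq:wform}
\frac{d}{dw}F(\varphi(w))=\varphi'(w)e^{w}\,F(\varphi(w))+\varphi'(w)P(\varphi(w)).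
\end{equation}
Write $M=M(r,h)$. By Lemma~\ref{lem:WV}, near $z_r$ the branch $\varphi$ behaves like a multiple of $w^{1/N}$, so $\varphi$ and $\varphi'$ vary on the scale $M$ and are almost constant on bounded sets. A translation $w=b+v$ with $\varphi'(b)e^b\approx1$ turns \eqref{eq:wform} into a perturbation of the model. Since $|\varphi'|$ has size $r/(NM)$, the real part of $b$ is only $O(\log M)$. So the strip of width $2\pi$ has to run from $\operatorname{Re}w=o(M)$ to $\operatorname{Re}w\approx M$.

The difficulty is where to put this strip. Lemma~\ref{lem:WV} controls $h$ only where $|h|$ is comparable to $M$, so the strip must avoid a neighborhood of $w=0$ of size comparable to $M$, and it cannot follow the real axis. We place it at height $\delta M$. Along such a line $\arg w$ falls from $\pi/2$ to a small positive angle, and $\varphi'(w)$, which behaves like $w^{1/N-1}$, rotates by \emph{less than a right angle}. This is what gives property (2) of Section~\ref{sec:model}.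

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\begin{scope}[scale=4]
\draw[->] (-0.2,0)--(1.12,0);
\draw[->] (0,-0.06)--(0,0.5);
\draw[dashed] (-0.12,0.06) rectangle (1,0.24);
\draw (1,0) arc (0:28:1) node[above] {\small $|\omega|=1$};
\draw[very thick] (0,0.12)--(0.64,0.12);
\fill (0,0.12) circle (0.012) node[left] {\scriptsize $i\delta$};
\fill (0.64,0.12) circle (0.012) node[right] {\scriptsize $1-3\delta+i\delta$};
\node at (0.32,0.18) {\small $S$};
\node at (0.6,0.3) {\small $D$};
\node[below left] at (0,0) {\scriptsize $0$};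
\node[below] at (1,0) {\scriptsize $1$};
\end{scope}
\begin{scope}[xshift=6.3cm]
\draw[very thick,->] (3.6,0)--(1.8,0);
\draw[very thick] (1.8,0)--(0,0);
\draw[very thick,->] (0,0)--(0,0.7);
\draw[very thick] (0,0.7)--(0,1.3);
\draw[very thick,->] (0,1.3)--(1.8,1.3);
\draw[very thick] (1.8,1.3)--(3.6,1.3);
\draw[dotted] (3.6,0)--(3.6,1.3);
\node[below] at (0,0) {\scriptsize $0$};
\node[above] at (0,1.3) {\scriptsize $2\pi i$};
\node[below] at (3.6,0) {\scriptsize $X$};
\node[above] at (3.6,1.3) {\scriptsize $X+2\pi i$};
\node at (1.8,0.65) {\small $\Pi$};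
\node[left] at (0,0.65) {\small $\Gamma$};
\end{scope}
\end{tikzpicture}
\caption{Left: the plane of normalized values $\omega=h(z)/M$. A branch of the inverse of $h$ exists over the dashed rectangle $D$, and the segment $S$ lies inside the unit circle and away from $0$. Right: the long rectangle $\Pi$, of height $2\pi$ and length $X=(1-3\delta)M$, and the path $\Gamma$ along three of its sides. The map $v\mapsto\omega=(b+v)/M$ sends $\Pi$ into an $o(1)$-neighborhood of $S$.}
\label{fig:strip}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]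
Fix $\delta$. For each $r\notin E$ fix $z_r$ with $|z_r|=r$ and $|h(z_r)|=M:=M(r,h)$, and write $h(z_r)=Me^{i\alpha}$ with $-\pi<\alpha\le\pi$. The objects below depend on $r$, which we suppress. Limits and $o(1)$ refer to $r\to\infty$, $r\notin E$, and are uniform in the other variables; all statements are for large $r$; constants depend only on $\delta,h,P$. By \eqref{eq:A} and Lemma~\ref{lem:WV},
\begin{equation}\label{eq:logs}
\log r=O(\log M),\qquad 0\le\log N=O(\log M).
\end{equation}

\medskip\noindent\emph{Step 1: a branch of the inverse of $h$.}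
The value $h(z_r)$ has argument $\alpha$, over which we have no control; shifting $t$ in Lemma~\ref{lem:WV} by $-i\alpha$ removes it. Put $T_0=\log(4/\delta)$ and
\[
V=\{\tau:|\operatorname{Re}\tau|<T_0,\ 0<\operatorname{Im}\tau<\pi\},\qquad \Psi(\tau)=\frac1M\,h\bigl(z_re^{(\tau-i\alpha)/N}\bigr).
\]
Lemma~\ref{lem:WV} with $t=\tau-i\alpha$ and $T=T_0+2\pi$ gives $\Psi(\tau)=e^\tau(1+o(1))$, so $\Psi(\tau)-e^\tau\to0$ uniformly on $\overline V$. The exponential maps $V$ bijectively onto the half annulus $W=\{\delta/4<|\omega|<4/\delta,\ \operatorname{Im}\omega>0\}$, and it maps $\partial V$ onto $\partial W$. Let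
\[
D=\{\omega:-\delta<\operatorname{Re}\omega<1,\ \tfrac\delta2<\operatorname{Im}\omega<2\delta\},\qquad S=\{\xi+i\delta:0\le\xi\le1-3\delta\},
\]
and let $K$ be the set of points at distance at most $\delta/4$ from $S$. Then $\overline D\subset W$, every open disk of radius $\delta/4$ with center in $K$ lies in $D$, and
\begin{equation}\label{eq:Kdisk}
|\omega|\le(1-3\delta)+\delta+\tfrac\delta4<1-\delta\qquad(\omega\in K).
\end{equation}

Let $\eta>0$ be the distance from $\overline D$ to $\partial W$. For large $r$ we have $|\Psi(\tau)-e^\tau|<\eta\le|e^\tau-\omega|$ for $\tau\in\partial V$ and $\omega\in D$. By Rouch\'e's theorem $\Psi-\omega$ has exactly one zero in $V$, counted with multiplicity; call it $L(\omega)$. The zero is simple, so $\Psi'(L(\omega))\ne0$; the local holomorphic inverse of $\Psi$ at $L(\omega)$ agrees with $L$ by uniqueness, and $L$ is holomorphic in $D$.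

The function $L$ is an approximate logarithm. Let $\log$ be the branch on $\overline W$ with argument in $[0,\pi]$; it is uniformly continuous. We have $e^{L(\omega)}-\omega=e^{L(\omega)}-\Psi(L(\omega))\to0$ uniformly on $D$, and $L(\omega)=\log e^{L(\omega)}$ since $L(\omega)\in V$. Hence $L-\log\to0$ uniformly on $D$, and Cauchy's estimate on disks of radius $\delta/4$ gives the same for the derivative on $K$:
\begin{equation}\label{eq:L}
L(\omega)=\log\omega+o(1)\ \text{ on }D,\qquad L'(\omega)=\frac{1+o(1)}\omega\ \text{ on }K .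
\end{equation}
For $w/M\in D$ define
\[
\varphi(w)=z_r\exp\bigl((L(w/M)-i\alpha)/N\bigr).
\]
Then $h(\varphi(w))=M\Psi(L(w/M))=w$, and
\begin{equation}\label{eq:phi}
\varphi'(w)=\frac{\varphi(w)L'(w/M)}{NM},\qquad|\varphi(w)|=re^{\operatorname{Re}L(w/M)/N}\in\Bigl(\frac{\delta r}4,\frac{4r}\delta\Bigr).
\end{equation}
For $\omega\in K$, \eqref{eq:Kdisk} and \eqref{eq:L} give $\operatorname{Re}L(\omega)\le\log(1-\delta)+o(1)<0$, so
\begin{equation}\label{eq:inside}
|\varphi(w)|<r\qquad(w/M\in K).
\end{equation}

\medskip\noindent\emph{Step 2: translation to the model.}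
To avoid solving $\varphi'(b)e^b=1$ for $b$, we freeze $\varphi'$ at the point $i\delta M$; this suffices because $b$ will lie within $o(M)$ of that point. Let $p=\varphi'(i\delta M)$. By \eqref{eq:phi} and \eqref{eq:L}, $|p|$ lies between two positive constant multiples of $r/(NM)$, so $\log|p|=O(\log M)$ by \eqref{eq:logs}. Choose $b$ with
\[
e^b=1/p,\qquad|\operatorname{Im}b-\delta M|\le\pi .
\]
Since $\operatorname{Re}b=-\log|p|$, we have $b=i\delta M+O(\log M)$. Let $X=(1-3\delta)M$ and $\Pi=\{v:0\le\operatorname{Re}v\le X,\ 0\le\operatorname{Im}v\le2\pi\}$. For $v\in\Pi$ put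
\[
\omega=\frac{b+v}M,\qquad\omega_0=\xi+i\delta\in S\quad\text{with }\xi=\frac{\operatorname{Re}v}M .
\]
Then $|\omega-\omega_0|\le(|b-i\delta M|+2\pi)/M=o(1)$, so $\omega\in K$. On the open rectangle $U=\{v:(b+v)/M\in D\}$, which contains $\Pi$, define the holomorphic functions
\[
G(v)=F(\varphi(b+v)),\qquad q(v)=\frac{\varphi'(b+v)}p,\qquad s(v)=\frac{P(\varphi(b+v))}m,
\]
where $m=P(\varphi(b))$; we check in Step 3 that $m\ne0$. Since $pe^b=1$, equation \eqref{eq:wform} reads
\begin{equation}\label{eq:G}
G'=qe^vG+pm\,qs .
\end{equation}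

\medskip\noindent\emph{Step 3: the coefficients $q$ and $s$.}
We claim that there are positive constants $B$ and $c_0$ such that $|m|\ge c_0$ and, with $\kappa=\delta^2/2$,
\begin{equation}\label{eq:q}
\operatorname{Re}q\ge\kappa,\qquad|q|\le2,\qquad|s|\le B\qquad\text{on }\Pi,
\end{equation}
and that $q\to1$ and $s\to1$ uniformly on $\{v\in\Pi:|v|\le\rho\}$ for each fixed $\rho$.

Let $\beta=1-1/N\in[0,1)$. By \eqref{eq:phi}, \eqref{eq:L}, and $\log\omega=\log\omega_0+o(1)$,
\[
q(v)=\exp\Bigl(\frac{L(\omega)-L(i\delta)}N\Bigr)\frac{L'(\omega)}{L'(i\delta)}=\exp\bigl(-\beta(\log\omega_0-\log i\delta)\bigr)(1+o(1)).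
\]
Write $\log\omega_0-\log i\delta=\ell-i\theta$. Here $e^{-\ell}=\delta/|\omega_0|\le1$, and $\theta=\frac\pi2-\arg\omega_0\in[0,\frac\pi2)$ satisfies $\cos\theta=\sin\arg\omega_0=\delta/|\omega_0|$. The main term $e^{-\beta\ell}e^{i\beta\theta}$ has modulus at most $1$, and since $0\le\beta<1$ its real part is
\[
e^{-\beta\ell}\cos\beta\theta\ge e^{-\ell}\cos\theta=\frac{\delta^2}{|\omega_0|^2}\ge\delta^2 .
\]
Hence $\operatorname{Re}q\ge\delta^2-o(1)\geq\kappa$ and $|q|\le1+o(1)\le2$. If $|v|\le\rho$, then $\xi\le\rho/M\to0$, so $\ell-i\theta\to0$ and $q\to1$.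

Let $c_dz^d$ be the leading term of $P$; here we use $P\not\equiv0$. By \eqref{eq:phi}, $|\varphi|>\delta r/4\to\infty$, so $P(\varphi)=c_d\varphi^d(1+o(1))$. This gives $|m|\ge|c_d|/2=:c_0$ and
\[
s(v)=\Bigl(\frac{\varphi(b+v)}{\varphi(b)}\Bigr)^{d}(1+o(1)),\qquad\frac{\varphi(b+v)}{\varphi(b)}=\exp\Bigl(\frac{L(\omega)-L(b/M)}N\Bigr).
\]
By \eqref{eq:phi} the last quotient has modulus less than $16/\delta^2$, so $B=2(16/\delta^2)^d$ will do. If $|v|\le\rho$, then $\omega$ and $b/M$ both tend to $i\delta$, so $L(\omega)-L(b/M)\to0$ by \eqref{eq:L} and $s\to1$.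

\medskip\noindent\emph{Step 4: the contour integral.}
Let $H$ be the primitive of $qe^v$ on $U$ with $H(0)=1$. By \eqref{eq:G}, $(Ge^{-H})'=pm\,qse^{-H}$. Let $\Gamma$ run along segments from $v_1=X$ to $0$, then to $2\pi i$, then to $v_2=X+2\pi i$. Then
\begin{equation}\label{eq:jump}
G(v_2)e^{-H(v_2)}-G(v_1)e^{-H(v_1)}=pm\,J,\qquad J=\int_\Gamma qse^{-H}\,dv .
\end{equation}
We show that $J\to2\pi i$.

If $v\in\Pi$ and $|v|\le\rho$, then $H(v)-e^v=\int_0^v(q-1)e^{\zeta}d\zeta$ along the segment from $0$ to $v$, which lies in $\Pi$. So $H\to e^v$ and $qse^{-H}\to e^{-e^v}$ uniformly on bounded parts of $\Pi$. In particular $H(2\pi i)\to1$, and $\operatorname{Re}H(2\pi i)\ge0$ for large $r$. On both horizontal sides $e^v=e^{\operatorname{Re}v}$ is positive, so for $y\in\{0,2\pi\}$ and $0\le x\le X$, \eqref{eq:q} gives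
\begin{equation}\label{eq:ReH}
\operatorname{Re}H(x+iy)=\operatorname{Re}H(iy)+\int_0^x\operatorname{Re}q(t+iy)\,e^t\,dt\ge\kappa(e^x-1).
\end{equation}
On the horizontal sides the integrand of $J$ is therefore bounded by $2Be^{-\kappa(e^x-1)}$, which does not depend on $r$ and is integrable on $[0,\infty)$. Extend the integrand by $0$ for $x>X$. Since $X\to\infty$, it converges to $e^{-e^x}$ at every $x\geq0$. Dominated convergence, applied along any sequence $r\to\infty$ outside $E$, and uniform convergence on the vertical side give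
\[
J\to-\int_0^\infty e^{-e^x}dx+\int_0^{2\pi i}e^{-e^v}dv+\int_0^\infty e^{-e^x}dx=2\pi i,
\]
where the middle integral was evaluated in \eqref{eq:residue}.

\medskip\noindent\emph{Step 5: conclusion.}
For large $r$ we have $|J|\ge4$. By \eqref{eq:jump} and \eqref{eq:ReH},
\[
4|p||m|\le2\max\bigl(|G(v_1)|,|G(v_2)|\bigr)\exp\bigl(-\kappa(e^X-1)\bigr).
\]
By \eqref{eq:inside}, $G(v_1)$ and $G(v_2)$ are values of $F$ at points of the disk $|z|<r$. Hence
\[
\log M(r,F)\ge\kappa(e^X-1)+\log|p|+\log2c_0\ge\kappa e^{(1-3\delta)M}-O(\log M)\ge\tfrac\kappa2e^{(1-3\delta)M},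
\]
and $\log\log M(r,F)\ge(1-3\delta)M+\log\frac\kappa2\ge(1-4\delta)M$.
\end{proof}

\subsection{Conclusion of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
Since $P\not\equiv0$, we have $F\not\equiv0$, and Lemma~\ref{lem:upper} applies. Together with Proposition~\ref{prop:lower} it gives, for each $\delta\in(0,\frac18)$ and large $r\notin E$,
\[
(1-4\delta)M(r,h)\le\log\log M(r,F)\le(1+o(1))A(r,h)\le(1+o(1))M(r,h).
\]
The set $E$ does not depend on $\delta$, so $\log\log M(r,F)$, $A(r,h)$ and $M(r,h)$ are asymptotically equal as $r\to\infty$ outside $E$; and $E=\emptyset$ if $h$ is a polynomial. Taking logarithms, $\log\log\log M(r,F)=\log M(r,h)+o(1)$ for $r\notin E$, so by \eqref{eq:A}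
\[
\frac{\log\log\log M(r,F)}{\log r}\to\deg h\qquad(r\to\infty,\ r\notin E).
\]
If $h$ is a polynomial, this is a limit over all $r$, and \eqref{eq:sigmaM} gives $\sigma_2(F)=\deg h$. If $h$ is transcendental, the quotient tends to $\infty$ along the unbounded set $[1,\infty)\setminus E$, and $\sigma_2(F)=\infty$.
\end{proof}

\begin{remark}
The hypotheses on $P$ enter the lower bound only in Step 3, and neither can simply be dropped. For $P\equiv0$ the function $F\equiv0$ solves \eqref{eq:ode}; in the proof, the right side of \eqref{eq:jump} vanishes. If $P$ is allowed to be an arbitrary entire function, then $F\equiv1$ solves \eqref{eq:ode} with $P=-e^h$. In this example $P(\varphi(b+v))=-e^{b+v}$ is not nearly constant on bounded parts of $\Pi$, and the integrand $e^{-e^v}$ in \eqref{eq:residue} is replaced by $e^ve^{-e^v}$, whose integral from $0$ to $2\pi i$ is $0$.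
\end{remark}

\section{Functions sharing a value or a polynomial with the derivative}\label{sec:class}

Theorem~\ref{thm:growth} covers equation \eqref{eq:share} for $a\neq0$. For $a=0$ there is no cancellation to fear, and a coefficient estimate gives a lower bound that suffices.

\begin{lemma}\label{lem:hom}
Let $h$ be a non-constant entire function and $f\not\equiv0$ an entire function with $f'=e^hf$. Then $\log\log M(2r,f)\ge A(r,h)$ for all large $r$, and $\sigma_2(f)=\deg h$.
\end{lemma}

\begin{proof}
A zero of $f$ of order $j\ge1$ is a zero of $f'$ of order $j-1$, which is incompatible with $f'=e^hf$. So $f=e^k$ with $k(z)=\sum b_nz^n$ entire and $k'=f'/f=e^h$. Apply \eqref{eq:coeff} to $k$ at radius $2r$, and use $\sum_{n\ge1}n2^{-n}=2$: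
\[
re^{A(r,h)}=rM(r,k')\le\sum_{n\ge1}n2^{-n}|b_n|(2r)^n\le4\bigl(A(2r,k)-\operatorname{Re}k(0)\bigr).
\]
Hence $\log M(2r,f)=A(2r,k)\ge\frac r4e^{A(r,h)}-|k(0)|\ge e^{A(r,h)}$ for large $r$, since $e^{A(r,h)}\geq1$ by \eqref{eq:A}. This bound and Lemma~\ref{lem:upper} with $P\equiv0$ give
\[
\log A(r/2,h)\le\log\log\log M(r,f)\le\log A(r,h)+o(1).
\]
Divide by $\log r$ and use \eqref{eq:A} and \eqref{eq:sigmaM}.
\end{proof}

We also need to pass from $F$ to $f$. If $F$ is transcendental and $Q$ is a polynomial, then $M(r,Q)=o(M(r,F))$ by \eqref{eq:A}, so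
\begin{equation}\label{eq:shift}
M(r,F+Q)=(1+o(1))M(r,F)\qquad\text{and}\qquad\sigma_2(F+Q)=\sigma_2(F),
\end{equation}
the second by \eqref{eq:sigmaM}.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(a) The existence of $h$ was shown at the start of Section~\ref{sec:intro}, and the three alternatives for $h$ are exclusive and exhaustive. If $h$ is constant, $f$ has the form \eqref{eq:const}, with $C\neq0$ because $f$ is non-constant. Then $M(r,f)\sim|C|e^{|c|r}$ by \eqref{eq:shift}, so
\begin{equation}\label{eq:slow}
\log\log M(r,f)=\log r+O(1),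
\end{equation}
and $\sigma_2(f)=0$ by \eqref{eq:sigmaM}. Let $h$ be non-constant. If $a=0$, Lemma~\ref{lem:hom} gives $\sigma_2(f)=\deg h$. If $a\ne0$, then $F=f-a$ solves \eqref{eq:ode} with $P\equiv a$; it is transcendental by Lemma~\ref{lem:upper}, and Theorem~\ref{thm:growth} with \eqref{eq:shift} gives $\sigma_2(f)=\sigma_2(F)=\deg h$.

(b) The quotient $e^h$ is constant if and only if $h$ is. If $h$ is constant, the lower limit is $0$ by \eqref{eq:slow}. Let $h$ be non-constant and let $c>0$ be the constant in \eqref{eq:A} for $u=h$. If $a=0$, Lemma~\ref{lem:hom} gives $\log\log M(r,f)\ge A(r/2,h)\ge cr/2$ for large $r$. If $a\neq0$, let $E$ be the exceptional set of Theorem~\ref{thm:growth} and, for large $r$, choose $r'\in[r/2,r]\setminus E$. Then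
\[
\log\log M(r,F)\ge\log\log M(r',F)\ge\tfrac12M(r',h)\ge\tfrac12cr'\ge\tfrac14cr ,
\]
and $\log\log M(r,f)=\log\log M(r,F)+o(1)$ by \eqref{eq:shift}. In both cases the lower limit is positive.

(c) Given a non-constant entire $h$, let $k$ be a primitive of $e^h$ and put
\[
f(z)=a+e^{k(z)}\Bigl(C+a\int_0^ze^{-k}\Bigr),
\]
where $C$ is arbitrary if $a\ne0$ and $C\neq0$ if $a=0$. Then $F=f-a$ satisfies $F'=k'F+a$, which is \eqref{eq:share}. We have $F\not\equiv0$: for $a\neq0$ by the equation, and for $a=0$ because $F=Ce^k$. By Lemma~\ref{lem:upper}, $F$ is transcendental, so $f$ is non-constant, and $f,f'$ share $a$ CM by the converse noted after \eqref{eq:share}. The choices $h(z)=z^n$ and $h(z)=e^z$ give $\sigma_2(f)=n$ and $\sigma_2(f)=\infty$ by part (a).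
\end{proof}

As noted in Section~\ref{sec:intro}, part (a) proves Theorem~\ref{thm:bruck}.

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
The functions $f-Q$ and $f'-Q$ are not identically zero and have the same zeros with the same multiplicities, so $f'-Q=e^h(f-Q)$ with $h$ entire. Then $F=f-Q$ satisfies
\[
F'=f'-Q'=e^hF+P,\qquad P=Q-Q'.
\]
The polynomial $P$ has the same leading term as $Q$, so $P\not\equiv0$. If $h$ were non-constant, Lemma~\ref{lem:upper}, \eqref{eq:shift} and Theorem~\ref{thm:growth} would give $\sigma_2(f)=\sigma_2(F)=\deg h\in\{1,2,\dots\}\cup\{\infty\}$, contrary to the hypothesis. Hence $h$ is constant and $(f'-Q)/(f-Q)=e^h$ is a non-zero constant.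
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hayman}
W.~K.~Hayman, \emph{The local growth of power series: a survey of the Wiman--Valiron method}, Canad. Math. Bull. 17 (1974), 317--358.

\bibitem{problem}
\emph{Shared values and Borel exceptional values for high order difference operators},
\texttt{https://koreascience.kr/article/JAKO201606050645809.pdf}

\end{thebibliography}
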